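\title{A distributive sublattice of a free modular lattice that embeds into no free distributive lattice}

\begin{abstract}
Jónsson asked whether every distributive sublattice of a free modular lattice can be embedded into a free distributive lattice. We show that the answer is no: the lattice of finite subsets of a countably infinite set embeds into the free modular lattice on four generators, but into no free distributive lattice. The embedding is a lattice-theoretic version of the fact that, in an abelian group, the subgroups of elements of order dividing $p$, for different primes $p$, are independent. Four is the least number of generators of a free modular lattice that contains such an example. We also embed the positive integers under $\gcd$ and $\mathrm{lcm}$ into the free modular lattice on four generators.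
\end{abstract}

\section{The question and the answer}

A lattice is \emph{modular} if it satisfies the modular law
\begin{equation}\label{eq:mod}
s\le t\quad\Longrightarrow\quad t\wedge(s\vee y)=s\vee(t\wedge y).
\end{equation}
Every distributive lattice is modular. So is the lattice $\mathrm{Sub}(A)$ of subgroups of an abelian group $A$, with meet $\cap$ and join $+$: for subgroups $S\le T$ and $Y$, if $t=s+y$ with $t\in T$, $s\in S$, $y\in Y$, then $y=t-s\in T\cap Y$.

For a nonempty set $X$, let $\mathbf{FM}(X)$ and $\mathbf{FD}(X)$ be the free modular and the free distributive lattice generated by $X$. Thus every map from $X$ to a modular (distributive) lattice extends uniquely to a lattice homomorphism on $\mathbf{FM}(X)$ (on $\mathbf{FD}(X)$). We write $\mathbf{FM}(n)$ for $\mathbf{FM}(X)$ with $|X|=n$. An \emph{embedding} is a one-to-one lattice homomorphism.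

It is known (Freese) that every free distributive lattice can be embedded into a free modular lattice. Consequently, every lattice that embeds into a free distributive lattice also embeds into a free modular lattice. The converse question, raised by Jónsson, is recorded in \cite{directions}:
\begin{quote}
\emph{Can every distributive sublattice of a free modular lattice be embedded into a free distributive lattice?}
\end{quote}

The simplest cases suggest that the answer is yes. The lattice $\mathbf{FM}(3)$ is finite (it has $28$ elements, by Dedekind), and every finite distributive lattice embeds into a free distributive lattice (Lemma~\ref{lem:finite} below). So a counterexample has to be infinite, and the free modular lattice that contains it must have at least four generators.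

To see what might go wrong for infinite lattices, let $P_{\mathrm{fin}}(\kappa)$ denote the lattice of finite subsets of a cardinal $\kappa$ under $\cap$ and $\cup$. To embed $P_{\mathrm{fin}}(n)$ with $n\ge 2$ into $\mathbf{FD}(x_1,\dots,x_n)$, one can map $\emptyset$ to $u_n=\bigvee_{i<j}(x_i\wedge x_j)$ and $\{i\}$ to $x_i\vee u_n$. But the base element $u_n$ involves all the generators in use, so the construction does not extend to infinitely many atoms: an element of $\mathbf{FD}(X)$ involves only finitely many generators, and finitely many generators produce only finitely many elements. In $\mathbf{FM}(X)$ the second of these obstacles disappears as soon as $|X|\ge4$, and there the answer changes.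

\begin{theorem}\label{thm:main}
\begin{enumerate}
\item[(1)] $P_{\mathrm{fin}}(\omega)$ embeds into $\mathbf{FM}(4)$, and hence into $\mathbf{FM}(X)$ whenever $|X|\ge4$.
\item[(2)] $P_{\mathrm{fin}}(\omega)$ does not embed into $\mathbf{FD}(X)$ for any $X$.
\end{enumerate}
Hence some distributive sublattice of $\mathbf{FM}(4)$ cannot be embedded into any free distributive lattice, and Jónsson's question has a negative answer.
\end{theorem}

The method gives somewhat more.

\begin{theorem}\label{thm:sharp}
\begin{enumerate}
\item[(1)] Every distributive sublattice of $\mathbf{FM}(X)$ embeds into a free distributive lattice if and only if $|X|\le3$.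
\item[(2)] If $|X|\ge4$, then $P_{\mathrm{fin}}(\kappa)$ embeds into $\mathbf{FM}(X)$ if and only if $\kappa\le\aleph_0$. In contrast, $P_{\mathrm{fin}}(\kappa)$ embeds into some free distributive lattice if and only if $\kappa$ is finite.
\item[(3)] The lattice $(\mathbb Z_{>0},\gcd,\mathrm{lcm})$ embeds into $\mathbf{FM}(4)$.
\item[(4)] If $\mathcal V$ is a variety of modular lattices that contains the subspace lattices $\mathrm{Sub}(\mathbb F_p^3)$ for infinitely many primes $p$, then $P_{\mathrm{fin}}(\omega)$ embeds into the $\mathcal V$-free lattice on four generators.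
\end{enumerate}
\end{theorem}

\noindent\textbf{The idea.} In an abelian group $G$, let $G[n]=\{t\in G: nt=0\}$. The subgroups $G[p]$, $p$ prime, are independent, so any infinite set of nonzero ones among them generates a copy of $P_{\mathrm{fin}}(\omega)$ in $\mathrm{Sub}(G)$. We carry this fact over to $\mathbf{FM}(4)$, and there are three things to do. First, we express $G[n]$ by lattice operations inside $\mathrm{Sub}(G^3)$, using a configuration of only four subgroups (Section~\ref{sec:model}). Second, we prove the independence in an arbitrary modular lattice, where there is no group $G$ and no multiplication by $n$; here the identity $rm+sn=1$ for coprime $m,n$ is replaced by the fact that the exponents $n$ for which $\tau^n$ fixes a given element form a subgroup of $\mathbb Z$, where $\tau$ is an automorphism (Section~\ref{sec:tau}). Third, the generators of a free lattice satisfy no special relations, so we manufacture the configuration by lattice terms (Section~\ref{sec:terms}). We begin with part (2) of Theorem~\ref{thm:main}, since it shows what has to be built.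

\section{Families disjoint over an element}\label{sec:disjoint}

Let $o$ be an element of a lattice $L$. We call a family $(c_i)_{i\in I}$ in $L$ \emph{disjoint over} $o$ if $c_i>o$ for all $i$ and $c_i\wedge c_j=o$ for all $i\ne j$. If $f$ is an embedding of $P_{\mathrm{fin}}(\kappa)$ into $L$, then the elements $f(\{i\})$, $i\in\kappa$, are disjoint over $f(\emptyset)$. So an upper bound for the size of disjoint families is an obstruction to embedding $P_{\mathrm{fin}}(\kappa)$.

\begin{proposition}\label{prop:disjoint}
\begin{enumerate}
\item[(1)] In $\mathbf{FD}(X)$ every family disjoint over an element is finite.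
\item[(2)] In $\mathbf{FM}(X)$ every family disjoint over an element is countable.
\end{enumerate}
In particular, $P_{\mathrm{fin}}(\kappa)$ embeds into no free distributive lattice if $\kappa$ is infinite, and into no free modular lattice if $\kappa$ is uncountable.
\end{proposition}

Both proofs look for a homomorphism that fixes $o$ but identifies two members of the family, say $\sigma(o)=o$ and $\sigma(c_i)=\sigma(c_j)$. Then $o=\sigma(c_i\wedge c_j)=\sigma(c_i)$, and if we also know that $\sigma(c_i)\ge c_i$, we have a contradiction.

\begin{proof}
(1) Let $(c_i)_{i\in I}$ be disjoint over $o$, with $I$ infinite. Choose a finite nonempty $Y\subseteq X$ such that $o$ lies in the sublattice $\langle Y\rangle$ generated by $Y$. Adjoin a new greatest element $\top$ to $\mathbf{FD}(X)$; the result is again a distributive lattice. Let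
\[
\rho:\mathbf{FD}(X)\to\mathbf{FD}(X)\cup\{\top\}
\]
be the homomorphism with $\rho(y)=y$ for $y\in Y$ and $\rho(z)=\top$ for $z\in X\setminus Y$. It has three properties.
\begin{itemize}
\item $\rho(o)=o$, because $\rho$ fixes every element of $\langle Y\rangle$.
\item $t\le\rho(t)$ for all $t$, because $\{t:t\le\rho(t)\}$ is a sublattice containing $X$.
\item The image of $\rho$ is finite: it lies in $\langle Y\rangle\cup\{\top\}$, and by distributivity every element of $\langle Y\rangle$ is a join of meets of nonempty subsets of the finite set $Y$.
\end{itemize}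
By the third property there are $i\ne j$ with $\rho(c_i)=\rho(c_j)$. Then
\[
o=\rho(o)=\rho(c_i)\wedge\rho(c_j)=\rho(c_i)\ge c_i,
\]
which contradicts $c_i>o$.

(2) We use the $\Delta$-system lemma: if $(S_i)_{i\in I}$ is an uncountable family of finite sets, then there are an uncountable $J\subseteq I$ and a finite set $R$ such that $S_i\cap S_j=R$ for all distinct $i,j\in J$.

Let $(c_i)_{i\in I}$ be disjoint over $o$, with $I$ uncountable. Choose a finite $Y\subseteq X$ that generates a sublattice containing $o$, and finite sets $S_i$ with $Y\subseteq S_i\subseteq X$ such that $c_i$ lies in the sublattice generated by $S_i$. Let $J$ and $R$ be as in the lemma; then $Y\subseteq R$. Shrinking $J$, we may assume that all the sets $S_i\setminus R$, $i\in J$, have the same size. Enumerate $R$ as $\vec r$ and $S_i\setminus R$ as $\vec s_i$, and write $c_i=t_i(\vec r,\vec s_i)$ with lattice terms $t_i$. Only countably many terms are available, so $t_i=t_j=t$ for some $i\ne j$ in $J$. Let $\sigma$ be the endomorphism of $\mathbf{FM}(X)$ that sends $\vec s_j$ to $\vec s_i$ coordinatewise and fixes all other generators. Since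 $S_j\setminus R$ is disjoint from $R$ and from $S_i\setminus R$, $\sigma$ fixes $\vec r$ and $\vec s_i$. Hence $\sigma(o)=o$, $\sigma(c_i)=c_i$, and $\sigma(c_j)=t(\vec r,\vec s_i)=c_i$. So $o=\sigma(c_i\wedge c_j)=c_i$, a contradiction.
\end{proof}

This proves part (2) of Theorem~\ref{thm:main}. The proof of Proposition~\ref{prop:disjoint}(1) breaks down for $\mathbf{FM}(X)$ at one point only, the finiteness of $\langle Y\rangle$; adjoining $\top$ preserves modularity as well. Our task is now to find, in $\mathbf{FM}(4)$, an infinite family disjoint over a single element. It must also generate a \emph{distributive} sublattice, and for this disjointness alone is not enough: three distinct lines through $0$ in a plane are disjoint over the zero subspace, but the sublattice that they generate is not distributive. The right condition is independence.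

\section{Independence in modular lattices}\label{sec:indep}

Throughout this section $L$ is a modular lattice, and $o\in L$ is a fixed element, not necessarily the least one.

\begin{lemma}[Transposition]\label{lem:trans}
For $p,q\in L$ the map $y\mapsto y\vee q$ is a lattice isomorphism $[p\wedge q,p]\to[q,p\vee q]$, with inverse $z\mapsto z\wedge p$.
\end{lemma}

\begin{proof}
Both maps preserve order. If $p\wedge q\le y\le p$, then $p\wedge(y\vee q)=y\vee(p\wedge q)=y$ by \eqref{eq:mod}. If $q\le z\le p\vee q$, then $(z\wedge p)\vee q=z\wedge(p\vee q)=z$ by \eqref{eq:mod}. Mutually inverse order-preserving maps between lattices are lattice isomorphisms.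
\end{proof}

Elements $k_1,\dots,k_r\ge o$ are \emph{independent over} $o$ if
\[
k_i\wedge(k_1\vee\dots\vee k_{i-1})=o\qquad\text{for }2\le i\le r.
\]

\begin{lemma}\label{lem:indep}
If $k_1,\dots,k_r$ are independent over $o$, then
\[
(s_1,\dots,s_r)\mapsto s_1\vee\dots\vee s_r
\]
is a lattice embedding $[o,k_1]\times\dots\times[o,k_r]\to L$.
\end{lemma}

\begin{proof}
The case $r=1$ is trivial. By induction it suffices to treat $r=2$: the general case follows by applying this case to $k_1\vee\dots\vee k_{r-1}$ and $k_r$. So let $k\wedge l=o$, and let $s,s'\in[o,k]$ and $t,t'\in[o,l]$. Joins are clearly preserved. The map is one-to-one, because $k\wedge(s\vee t)=s\vee(k\wedge t)=s$ by \eqref{eq:mod}, and similarly $l\wedge(s\vee t)=t$.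

For meets, we first write $s\vee t$ as a meet of two elements, each of which varies in one coordinate only. Since $t\le s\vee l$ and $s\le k$, two applications of \eqref{eq:mod} give
\[
(s\vee l)\wedge(k\vee t)=t\vee\bigl((s\vee l)\wedge k\bigr)=t\vee s\vee(l\wedge k)=s\vee t.
\]
By Lemma~\ref{lem:trans}, $(s\vee l)\wedge(s'\vee l)=(s\wedge s')\vee l$ and $(k\vee t)\wedge(k\vee t')=k\vee(t\wedge t')$. Hence
\[
(s\vee t)\wedge(s'\vee t')=\bigl((s\wedge s')\vee l\bigr)\wedge\bigl(k\vee(t\wedge t')\bigr)=(s\wedge s')\vee(t\wedge t').\qedhere
\]
\end{proof}

So, for independent $k_1,\dots,k_r$, we may treat $s_1\vee\dots\vee s_r$ (with $o\le s_i\le k_i$) as a vector with \emph{coordinates} $(s_1,\dots,s_r)$, and compute joins and meets coordinatewise. For instance, $\bigl(\bigvee_{i\in S}k_i\bigr)\wedge\bigl(\bigvee_{i\in T}k_i\bigr)=\bigvee_{i\in S\cap T}k_i$, where the empty join is $o$. We draw three consequences.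
\begin{itemize}
\item Independence does not depend on the order of the elements.
\item If $o\le k_i'\le k_i$ for all $i$ and the $k_i$ are independent over $o$, then so are the $k_i'$.
\item If all $k_1,k_2,\dots$ are $>o$ and every finite initial segment of this infinite sequence is independent over $o$, then $S\mapsto\bigvee_{i\in S}k_i$, $\emptyset\mapsto o$, is an embedding of the lattice of finite sets of indices, that is, of $P_{\mathrm{fin}}(\omega)$.
\end{itemize}

\section{The model: torsion in abelian groups}\label{sec:model}

Before working in general modular lattices, we carry out the construction in $\mathrm{Sub}(G^3)$, where it can be computed by hand. This computation will be used again, to show that certain elements of $\mathbf{FM}(4)$ are distinct.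

\begin{definition}\label{def:diamond}
Elements $a,b,c,x$ of a modular lattice form a \emph{diamond over} $o$ if any three of them are independent over $o$, and any three of them have the same join. This join is denoted by $v$.
\end{definition}

If $a,b,c$ are independent over $o$ with join $v$ and $o\le x\le v$, then $(a,b,c,x)$ is a diamond over $o$ if and only if
\begin{equation}\label{eq:diamond}
\begin{gathered}
x\wedge(a\vee b)=x\wedge(b\vee c)=x\wedge(a\vee c)=o,\\
x\vee a\vee b=x\vee b\vee c=x\vee a\vee c=v.
\end{gathered}
\end{equation}
Indeed, since $a\wedge b=o$, the triple $a,b,x$ is independent over $o$ exactly when $x\wedge(a\vee b)=o$, and similarly for the other two triples. In the subspace lattice of a three-dimensional vector space, four points of the projective plane, no three of them collinear, form a diamond over $0$.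

Let $G$ be an abelian group. In $\mathrm{Sub}(G^3)$, put
\[
a=G\times0\times0,\quad b=0\times G\times0,\quad c=0\times0\times G,\quad x=\{(t,t,t):t\in G\}.
\]
Clearly $a,b,c$ are independent over $0$ with join $G^3$. If $(t,t,t)\in a+b$, then $t=0$; and $(p,q,r)=(r,r,r)+(p-r,q-r,0)$ shows that $x+a+b=G^3$. By permuting coordinates we get the rest of \eqref{eq:diamond}. So $(a,b,c,x)$ is a diamond over the zero subgroup. We call it the \emph{standard diamond} of $G$.

We want to express the subgroup $G[n]\times 0\times 0$ of $a$ by lattice operations. The condition $nt=0$ is visible in the shear $(t,s,0)\mapsto(t,s-t,0)$ of $a+b$: its $n$th power sends $(t,0,0)$ to $(t,-nt,0)$, so it fixes $(t,0,0)$ exactly when $nt=0$. And the action of the shear on subgroups is a composite of two projections, as follows. Let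
\begin{align*}
h&=x+b=\{(t,s,t):s,t\in G\},\\
g&=(x+a)\cap(b+c)=\{(0,t,t):t\in G\}.
\end{align*}
For a subgroup $Y\le a+b$ we first lift along $c$ to $h$, and then return along $g$ to $a+b$; see Figure~\ref{fig:tau}. The lifting gives $(Y+c)\cap h=\{(t,s,t):(t,s,0)\in Y\}$. Adding elements $(0,r,r)$ of $g$ and requiring the last coordinate to be $0$ forces $r=-t$. So for
\[
\tau(Y)=\bigl(((Y+c)\cap h)+g\bigr)\cap(a+b)
\]
and $n\ge1$ we obtain
\begin{equation}\label{eq:model}
\begin{gathered}
\tau(Y)=\{(t,s-t,0):(t,s,0)\in Y\},\qquad \tau^n(a)=\{(t,-nt,0):t\in G\},\\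
a\cap\tau^n(a)=\{(t,0,0):nt=0\}=G[n]\times0\times0 .
\end{gathered}
\end{equation}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\draw (0,0)--(6,0)--(2,5)--cycle;
\draw (6,0)--(0.6,2.7);
\draw (0,0)--(4,2.5);
\draw[dashed] (2,5)--(4,0);
\draw[dashed] (4,2.5)--(3,0);
\fill (0,0) circle (1.6pt) node[below left] {$a$};
\fill (6,0) circle (1.6pt) node[below right] {$b$};
\fill (2,5) circle (1.6pt) node[above] {$c$};
\fill (2.6667,1.6667) circle (1.6pt) node[above] {$x$};
\fill (4,2.5) circle (1.6pt) node[above right] {$g$};
\fill (3.5,1.25) circle (1.6pt) node[right=3pt] {$z$};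
\fill (4,0) circle (1.6pt) node[below] {$y$};
\fill (3,0) circle (1.6pt) node[below] {$\tau(y)$};
\node[left] at (0.6,2.7) {$h$};
\end{tikzpicture}
\caption{The map $\tau$ in the real projective plane, for the standard diamond of $\mathbb R$. The line in $\mathbb R^3$ spanned by $(t,s,r)$ with $t+s+r\ne0$ is drawn as the point $(ta+sb+rc)/(t+s+r)$, where $a,b,c$ stand for the vertices of the triangle. The line $h$ joins $b$ and $x$, and $g$ is the intersection of the lines $xa$ and $bc$. A point $y$ on the line $ab$ is projected from $c$ to a point $z$ on $h$, and $z$ is projected from $g$ back to the line $ab$. Here $y$, $z$ and $\tau(y)$ are spanned by $(1,2,0)$, $(1,2,1)$ and $(1,1,0)$; applying $\tau$ once more gives $a$.}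
\label{fig:tau}
\end{figure}

Take $G=\mathbb Z/6$ and write $K_n=a\cap\tau^n(a)$. Then $K_1=0$, and
\[
K_2=\{0,3\}\times0\times0,\qquad K_3=\{0,2,4\}\times0\times0,\qquad K_6=a .
\]
Why is $K_2\cap K_3=0$? The usual reason is that $t=3t-2t$. But there is another one, which uses only the action of $\tau$ on subgroups and the following implication: if $Y\le a$ and $Y\le\tau^n(a)$, then $\tau^n(Y)=Y$. (In the model, $Y\le\tau^n(a)$ says that $nt=0$ for all $(t,0,0)\in Y$, so the implication is clear.) By the implication, $Y=K_2\cap K_3$ satisfies $\tau^2(Y)=Y=\tau^3(Y)$. Hence $\tau(Y)=Y$, and so $Y\le a\cap\tau(a)=K_1=0$. This is the argument that we now generalize: we show that $\tau$ is an automorphism of an interval for every diamond, and we prove the implication and the equation $K_1=0$ from the modular law.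

\section{The transvection of a diamond}\label{sec:tau}

Let $(a,b,c,x)$ be a diamond over $o$ in a modular lattice, and let $v=a\vee b\vee c$. As in the model, put
\[
h=x\vee b,\qquad g=(x\vee a)\wedge(b\vee c).
\]
Two elements $s,t$ are \emph{complements} in $[o,v]$ if $s\wedge t=o$ and $s\vee t=v$. The following lemma says that $c$ and $g$ can serve as centers of projection between $a\vee b$ and $h$.

\begin{lemma}\label{lem:centers}
In $[o,v]$, both $c$ and $g$ are complements of both $h$ and $a\vee b$. Moreover, $g\vee b=b\vee c$.
\end{lemma}

\begin{proof}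
For $c$ the four equations are $c\wedge(a\vee b)=o$, $c\vee a\vee b=v$, $c\wedge(x\vee b)=o$, $c\vee x\vee b=v$. They hold because $a,b,c$ and $b,c,x$ are independent triples with join $v$.

Now consider $g$. Since $b\le b\vee c$, modularity gives
\[
g\vee b=(b\vee c)\wedge(x\vee a\vee b)=(b\vee c)\wedge v=b\vee c .
\]
Hence $g\vee h=x\vee b\vee c=v$ and $g\vee a\vee b=a\vee b\vee c=v$. For the meets, note that $g\le b\vee c$ and
\[
(b\vee c)\wedge h=(b\vee c)\wedge(b\vee x)=b\vee\bigl(x\wedge(b\vee c)\bigr)=b .
\]
So $g\wedge h=g\wedge b=(x\vee a)\wedge b=o$ by independence of $a,b,x$. In the same way, $(b\vee c)\wedge(a\vee b)=b$ by Lemma~\ref{lem:indep}, and so $g\wedge(a\vee b)=g\wedge b=o$.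
\end{proof}

If $s,t$ are complements in $[o,v]$, then by Lemma~\ref{lem:trans} the map $y\mapsto y\vee t$ is an isomorphism $[o,s]\to[t,v]$ with inverse $z\mapsto z\wedge s$. So by Lemma~\ref{lem:centers} each arrow in
\[
[o,a\vee b]\xrightarrow{\ \vee c\ }[c,v]\xrightarrow{\ \wedge h\ }[o,h]\xrightarrow{\ \vee g\ }[g,v]\xrightarrow{\ \wedge(a\vee b)\ }[o,a\vee b]
\]
is an isomorphism, and
\[
\tau(y)=\bigl(((y\vee c)\wedge h)\vee g\bigr)\wedge(a\vee b)
\]
is a lattice automorphism of $[o,a\vee b]$. In particular, $\tau(o)=o$, and $\tau^n$ is defined for all $n\in\mathbb Z$. We call $\tau$ the \emph{transvection} of the diamond.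

In the model, the shear moves each vector of $a+b$ by a vector of $b$, and it moves every nonzero vector of $a$ off $a$. The next two lemmas are the traces of these facts in the lattice.

\begin{lemma}\label{lem:fix}
$\tau(y\vee b)=y\vee b$ for all $y\in[o,a]$. In particular, $\tau(b)=b$.
\end{lemma}

\begin{proof}
Let $z=(y\vee b\vee c)\wedge h$, so that $\tau(y\vee b)=(z\vee g)\wedge(a\vee b)$. Since $b\le z$ and $b\vee g=b\vee c$,
\[
z\vee g=z\vee b\vee g=z\vee b\vee c=z\vee c .
\]
Since $c\le y\vee b\vee c$ and $h\vee c=v$, modularity gives $z\vee c=(y\vee b\vee c)\wedge(h\vee c)=y\vee b\vee c$. Hence, as $y\vee b\le a\vee b$,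
\[
\tau(y\vee b)=(y\vee b\vee c)\wedge(a\vee b)=y\vee b\vee\bigl(c\wedge(a\vee b)\bigr)=y\vee b.
\]
For $y=o$ this says $\tau(b)=b$.
\end{proof}

\begin{lemma}\label{lem:move}
$a\wedge\tau(a)=o$.
\end{lemma}

\begin{proof}
Let $e=(a\vee c)\wedge h$. Then $\tau(a)=(e\vee g)\wedge(a\vee b)$, so $a\wedge\tau(a)=a\wedge(e\vee g)$. To remove $g$, we meet with $a\vee c$ first. We have
\[
g\wedge(a\vee c)=(x\vee a)\wedge(b\vee c)\wedge(a\vee c)=(x\vee a)\wedge c=o
\]
by independence of $a,b,c$ and of $a,c,x$. Since $e\le a\vee c$, modularity gives $(e\vee g)\wedge(a\vee c)=e\vee\bigl(g\wedge(a\vee c)\bigr)=e$. As $a\le a\vee c$, it follows that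
\[
a\wedge(e\vee g)=a\wedge e=a\wedge h=a\wedge(x\vee b)=o
\]
by independence of $a,b,x$.
\end{proof}

The next lemma is the key step. It turns the relation $y\le\tau^n(a)$, which in the model says that $n$ annihilates $y$, into a statement about stabilizers.

\begin{lemma}\label{lem:stab}
Let $y\in[o,a]$ and $n\in\mathbb Z$. Then $y\le\tau^n(a)$ if and only if $\tau^n(y)=y$.
\end{lemma}

\begin{proof}
If $\tau^n(y)=y$, then $y=\tau^n(y)\le\tau^n(a)$ because $y\le a$.

Conversely, let $y\le\tau^n(a)$. The idea is to write $y$ as the meet of $a$ with an element that $\tau$ fixes: by modularity, $a\wedge(y\vee b)=y\vee(a\wedge b)=y$. By Lemma~\ref{lem:fix}, $\tau^n$ fixes both $y\vee b$ and $b$. Therefore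
\[
\tau^n(y)=\tau^n(a)\wedge(y\vee b)=y\vee\bigl(\tau^n(a)\wedge b\bigr)=y\vee\tau^n(a\wedge b)=y\vee\tau^n(o)=y,
\]
where the second equality is the modular law with $y\le\tau^n(a)$.
\end{proof}

For $n\ge1$ put
\[
K_n=a\wedge\tau^n(a).
\]

\begin{proposition}\label{prop:K}
Let $(a,b,c,x)$ be a diamond over $o$ in a modular lattice. The following hold for all positive integers $m,n$ and $n_1,\dots,n_r$.
\begin{enumerate}
\item[(1)] $K_1=o$.
\item[(2)] If $m\mid n$, then $K_m\le K_n$.
\item[(3)] If $\gcd(m,n)=1$, then $K_m\wedge K_n=o$.
\item[(4)] If $n_1,\dots,n_r$ are pairwise coprime, then $K_{n_1},\dots,K_{n_r}$ are independent over $o$.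
\end{enumerate}
\end{proposition}

\begin{proof}
Part (1) is Lemma~\ref{lem:move}. By Lemma~\ref{lem:stab}, for $y\in[o,a]$,
\[
y\le K_n\iff\tau^n(y)=y ,
\]
and for fixed $y$ the set $\{n\in\mathbb Z:\tau^n(y)=y\}$ is a subgroup of $\mathbb Z$.

(2) Take $y=K_m$. The subgroup contains $m$, hence $n$, so $K_m\le K_n$.

(3) Take $y=K_m\wedge K_n$. The subgroup contains $m$ and $n$, hence $1$. So $y\le K_1=o$.

(4) It would not suffice that the pairwise meets are $o$; we have to control the join of the earlier elements. By (2), this join lies below a single $K_n$:
\[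
K_{n_1}\vee\dots\vee K_{n_{i-1}}\le K_{n_1\cdots n_{i-1}} .
\]
Since $n_i$ is coprime to $n_1\cdots n_{i-1}$, the right-hand side meets $K_{n_i}$ in $o$ by (3).
\end{proof}

\section{A diamond from any four elements}\label{sec:terms}

The free generators of $\mathbf{FM}(4)$ do not form a diamond. We show that they can be deformed into one by lattice terms which do nothing if the four elements are a diamond already. The second property is what allows us to recognize the result: under a homomorphism that takes the generators to a given diamond, the deformed elements go to the same diamond.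

\begin{lemma}\label{lem:terms}
There are lattice terms $\alpha,\beta,\gamma,\xi,\nu$ in four variables such that for all elements $a,b,c,x$ of any modular lattice, the values of $\alpha,\beta,\gamma,\xi$ at $(a,b,c,x)$ form a diamond over the value of $\nu$. Moreover, if $(a,b,c,x)$ is already a diamond over $o$, then the values of $\alpha,\beta,\gamma,\xi,\nu$ are $a,b,c,x,o$.
\end{lemma}

The proof establishes the conditions on a diamond one group at a time: first independence of $a,b,c$, then the join conditions in \eqref{eq:diamond}, and last the meet conditions. In Steps 2 and 3 we measure how far an element reaches in each coordinate direction, as follows.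

\medskip
\noindent\textbf{Coordinate bounds.} Let $a,b,c$ be independent over $o$, and let $o\le y\le a\vee b\vee c$. Put
\[
y_a=a\wedge(y\vee b\vee c),\qquad y_b=b\wedge(y\vee a\vee c),\qquad y_c=c\wedge(y\vee a\vee b).
\]
Then
\begin{equation}\label{eq:bound}
y\le y_a\vee y_b\vee y_c .
\end{equation}
Indeed, since $b\vee c\le y\vee b\vee c$, modularity gives
\[
y\le(y\vee b\vee c)\wedge(a\vee b\vee c)=\bigl(a\wedge(y\vee b\vee c)\bigr)\vee b\vee c=y_a\vee b\vee c .
\]
Interchanging the roles of $a,b,c$, we also get $y\le a\vee y_b\vee c$ and $y\le a\vee b\vee y_c$. In the coordinates of Lemma~\ref{lem:indep}, the three upper bounds are $(y_a,b,c)$, $(a,y_b,c)$, $(a,b,y_c)$, and their meet is $(y_a,y_b,y_c)$.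

\begin{proof}[Proof of Lemma~\ref{lem:terms}]
Each step replaces the current elements by new ones given by lattice terms in the old ones; after Steps 1 and 2 we return to the names $a,b,c,x,o$.

\emph{Step 1: making $a,b,c$ independent.} Let $a,b,c,x$ be arbitrary. Put
\begin{gather*}
u=(a\vee b)\wedge(b\vee c)\wedge(c\vee a),\\
a'=(a\vee b)\wedge(a\vee c),\qquad b'=(a\vee b)\wedge(b\vee c),\qquad c'=(a\vee c)\wedge(b\vee c),\\
x'=(x\vee u)\wedge(a'\vee b'\vee c').
\end{gather*}
The elements $a',b',c'$ lie above $u$, and $a'\wedge b'=u$. Since $a'\vee b'\le a\vee b$, we have $c'\wedge(a'\vee b')\le(a\vee c)\wedge(b\vee c)\wedge(a\vee b)=u$, so equality holds. Thus $a',b',c'$ are independent over $u$, and $u\le x'\le a'\vee b'\vee c'$. Rename $a',b',c',x',u$ as $a,b,c,x,o$.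

\emph{Step 2: the join conditions.} Now $a,b,c$ are independent over $o$ and $o\le x\le a\vee b\vee c$, but the joins $x\vee a\vee b$, etc., may be too small. We replace $a,b,c$ by the parts of them that $x$ reaches. Put $a_1=x_a$, $b_1=x_b$, $c_1=x_c$, and $s=a_1\vee b_1\vee c_1$. These elements lie above $o$, and $x\le s$ by \eqref{eq:bound}. In coordinates, $(a\vee b)\wedge s=a_1\vee b_1$. Hence, by modularity and $x\le s$,
\[
(x\vee a\vee b)\wedge s=x\vee\bigl((a\vee b)\wedge s\bigr)=x\vee a_1\vee b_1 .
\]
Now $c_1\le x\vee a\vee b$ by definition, and $c_1\le s$. So $c_1\le x\vee a_1\vee b_1$, and therefore $x\vee a_1\vee b_1=s$. Interchanging the roles of $a,b,c$, we get $x\vee b_1\vee c_1=x\vee a_1\vee c_1=s$. The elements $a_1,b_1,c_1$ are independent over $o$, since they lie between $o$ and $a,b,c$, respectively. Rename $a_1,b_1,c_1$ as $a,b,c$, and write $v$ for $s$.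

\emph{Step 3: the meet conditions.} Now $a,b,c$ are independent over $o$ with join $v$, we have $o\le x\le v$, and the join conditions in \eqref{eq:diamond} hold, but the meet of $x$ with $a\vee b$, $b\vee c$, or $a\vee c$ may be larger than $o$. We raise the base element so as to absorb these meets. Put
\[
w=\bigl(x\wedge(a\vee b)\bigr)\vee\bigl(x\wedge(b\vee c)\bigr)\vee\bigl(x\wedge(a\vee c)\bigr),
\]
so that $o\le w\le x\le v$, and, with $w_a,w_b,w_c$ as in the coordinate bounds,
\[
N=w_a\vee w_b\vee w_c,\qquad a'=a\vee N,\quad b'=b\vee N,\quad c'=c\vee N,\quad x'=x\vee N .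
\]
By \eqref{eq:bound}, $w\le N$. The base is raised to $N$ rather than to $w$ because $N$ has coordinates, and this preserves independence: in coordinates,
\[
N=(w_a,w_b,w_c),\quad a'=(a,w_b,w_c),\quad b'=(w_a,b,w_c),\quad c'=(w_a,w_b,c),
\]
so $a'\wedge b'=N$ and $c'\wedge(a'\vee b')=(w_a,w_b,c)\wedge(a,b,w_c)=N$. Thus $a',b',c'$ are independent over $N$. Their join is $v$, and $N\le x'\le v$. The join conditions persist, because all elements have only been enlarged within $[o,v]$.

It remains to compute $x'\wedge(a'\vee b')$. Here $a'\vee b'=a\vee b\vee w_c$, and by modularity and $w\le v$,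
\[
a\vee b\vee w_c=a\vee b\vee\bigl(c\wedge(w\vee a\vee b)\bigr)=(a\vee b\vee c)\wedge(w\vee a\vee b)=w\vee a\vee b .
\]
Since $w\le x$ and $x\wedge(a\vee b)\le w$, modularity gives
\[
x\wedge(a'\vee b')=x\wedge(w\vee a\vee b)=w\vee\bigl(x\wedge(a\vee b)\bigr)=w .
\]
Finally, since $N\le a'\vee b'$ and $w\le N$,
\[
x'\wedge(a'\vee b')=(x\vee N)\wedge(a'\vee b')=N\vee\bigl(x\wedge(a'\vee b')\bigr)=N\vee w=N .
\]
The definitions of $w$ and $N$ are symmetric in $a,b,c$, so the same computation with the roles interchanged gives $x'\wedge(b'\vee c')=x'\wedge(a'\vee c')=N$. So $(a',b',c',x')$ is a diamond over $N$. The terms $\alpha,\beta,\gamma,\xi,\nu$ are those that express $a',b',c',x',N$ in the original elements.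

\emph{Starting from a diamond.} Suppose the original $(a,b,c,x)$ is a diamond over $o$ with join $v$. In Step 1, coordinates give $u=o$, $a'=a$, $b'=b$, $c'=c$, and then $x'=(x\vee o)\wedge v=x$. In Step 2, $a_1=a\wedge(x\vee b\vee c)=a\wedge v=a$, and likewise $b_1=b$, $c_1=c$. In Step 3, $w=o$ by the meet conditions, so $w_a=a\wedge(b\vee c)=o$, likewise $w_b=w_c=o$, and $N=o$. Nothing changes.
\end{proof}

\section{\texorpdfstring{Torsion elements in $\mathbf{FM}(4)$}{Torsion elements in FM(4)}}\label{sec:FM4}

We assemble the pieces. As only the modular law was used, we state the result for any variety of modular lattices.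

\begin{proposition}\label{prop:free}
Let $\mathcal V$ be a variety of modular lattices, and let $F$ be the $\mathcal V$-free lattice on four generators. There are elements $o$ and $K_n$ $(n\ge1)$ of $F$ with the following properties.
\begin{enumerate}
\item[(1)] $K_1=o$, and $m\mid n$ implies $K_m\le K_n$.
\item[(2)] If $n_1,\dots,n_r$ are pairwise coprime positive integers, then $K_{n_1},\dots,K_{n_r}$ are independent over $o$.
\item[(3)] For every abelian group $G$ with $\mathrm{Sub}(G^3)\in\mathcal V$ there is a homomorphism $\varphi_G:F\to\mathrm{Sub}(G^3)$ with $\varphi_G(o)=0$ and $\varphi_G(K_n)=G[n]\times0\times0$ for all $n\ge1$.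
\end{enumerate}
\end{proposition}

\begin{proof}
Let $(a,b,c,x)$ and $o$ be the values of $(\alpha,\beta,\gamma,\xi)$ and $\nu$ from Lemma~\ref{lem:terms} at the four generators. This is a diamond over $o$. Let $K_n=a\wedge\tau^n(a)$, as in Section~\ref{sec:tau}. Then (1) and (2) hold by Proposition~\ref{prop:K}.

For (3), let $\varphi_G$ be the homomorphism that sends the four generators to the standard diamond of $G$. Homomorphisms commute with terms. So, by the last statement of Lemma~\ref{lem:terms}, $\varphi_G$ sends $a,b,c,x$ to the standard diamond, and $o$ to the zero subgroup. The elements $h$, $g$ and, for each $n\ge1$, $\tau^n(a)$ and $K_n$ are obtained from $a,b,c,x$ by lattice terms. Hence $\varphi_G(K_n)$ is the element $K_n$ of the standard diamond, which is $G[n]\times0\times0$ by \eqref{eq:model}.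
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Part (2) is contained in Proposition~\ref{prop:disjoint}. For part (1), let $\mathcal V$ be the variety of all modular lattices, so that $F=\mathbf{FM}(4)$. Any finitely many of the elements $K_p$, $p$ prime, are independent over $o$. Moreover, $K_p>o$ for each $p$: for $G=\mathbb Z/p$,
\[
\varphi_G(K_p)=G\times0\times0\ne0=\varphi_G(o).
\]
Note that $K_p\ne o$ can be tested at one prime at a time, with a different group for each. By the last consequence of Lemma~\ref{lem:indep} listed in Section~\ref{sec:indep}, the map $S\mapsto\bigvee_{p\in S}K_p$, $\emptyset\mapsto o$, embeds the lattice of finite sets of primes, which is isomorphic to $P_{\mathrm{fin}}(\omega)$, into $\mathbf{FM}(4)$.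

If $|X|\ge4$, choose a four-element set $X_0\subseteq X$ and a map $r:X\to X_0$ that is the identity on $X_0$. The homomorphism $\mathbf{FM}(X)\to\mathbf{FM}(X_0)$ that extends $r$ is a left inverse of the natural homomorphism $\mathbf{FM}(X_0)\to\mathbf{FM}(X)$. So the latter is an embedding.

Finally, the sublattice of $\mathbf{FM}(4)$ generated by $o$ and the $K_p$, $p$ prime, is distributive, being isomorphic to $P_{\mathrm{fin}}(\omega)$. By part (2) it embeds into no free distributive lattice.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}\textup{(3)}]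
Let $\mathcal V$ and $F=\mathbf{FM}(4)$ be as before. Put $\Phi(1)=o$, and for $n\ge2$ put
\[
\Phi(n)=\bigvee_{p\mid n}K_{p^{v_p(n)}},
\]
where $p$ runs over primes and $v_p$ is the $p$-adic valuation. For each prime $p$ we have a strictly increasing sequence
\[
o=K_{p^0}<K_p<K_{p^2}<\cdots .
\]
Indeed, it is increasing by Proposition~\ref{prop:free}(1), and for $G=\mathbb Z/p^{k+1}$ we have $G[p^k]\subsetneq G=G[p^{k+1}]$, so $\varphi_G$ separates $K_{p^k}$ from $K_{p^{k+1}}$.

Given two positive integers, let $p_1,\dots,p_r$ ($r\ge1$) be distinct primes that include all their prime divisors, and let $k\ge1$ be at least as large as all exponents that occur. For $0\le e_i\le k$,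
\[
\Phi(p_1^{e_1}\cdots p_r^{e_r})=K_{p_1^{e_1}}\vee\dots\vee K_{p_r^{e_r}},
\]
because the terms with $e_i=0$ are $K_1=o$. The elements $K_{p_1^k},\dots,K_{p_r^k}$ are independent over $o$, and each map $e\mapsto K_{p_i^e}$ embeds the chain $\{0,\dots,k\}$ into $[o,K_{p_i^k}]$. So, by Lemma~\ref{lem:indep}, $(e_1,\dots,e_r)\mapsto\Phi(p_1^{e_1}\cdots p_r^{e_r})$ is an embedding of $\{0,\dots,k\}^r$. Since $\gcd$ and $\mathrm{lcm}$ are the coordinatewise minimum and maximum of exponents, $\Phi$ preserves both operations and is one-to-one.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}\textup{(4)}]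
Let $F$ be the $\mathcal V$-free lattice on four generators, and let $\Pi$ be the infinite set of primes $p$ with $\mathrm{Sub}(\mathbb F_p^3)\in\mathcal V$. For a prime $p$, subgroups of $(\mathbb Z/p)^3$ are the same as subspaces of $\mathbb F_p^3$. So for $p\in\Pi$, Proposition~\ref{prop:free}(3) applies to $G=\mathbb Z/p$ and gives $K_p>o$. By Proposition~\ref{prop:free}(2), any finitely many of the $K_p$, $p\in\Pi$, are independent over $o$. As before, $S\mapsto\bigvee_{p\in S}K_p$, $\emptyset\mapsto o$, embeds the lattice of finite subsets of $\Pi$ into $F$.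
\end{proof}

\section{Finite distributive lattices and the number of generators}

\begin{lemma}\label{lem:finite}
Every finite distributive lattice embeds into a free distributive lattice.
\end{lemma}

\begin{proof}
Let $\mathbf 2$ be the two-element lattice. A finite distributive lattice embeds into $\mathbf 2^n$ for some $n$, and we may take $n\ge2$. So it suffices to embed $\mathbf 2^n$ into $\mathbf{FD}(x_1,\dots,x_n)$. Let $u=\bigvee_{i<j}(x_i\wedge x_j)$. By distributivity,
\[
(x_i\vee u)\wedge\bigvee_{j\ne i}(x_j\vee u)=u\vee\bigvee_{j\ne i}(x_i\wedge x_j)=u ,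
\]
so $x_1\vee u,\dots,x_n\vee u$ are independent over $u$. Moreover, $x_i\vee u>u$: the homomorphism to $\mathbf 2$ with $x_i\mapsto1$ and $x_j\mapsto0$ for $j\ne i$ sends $u$ to $0$ and $x_i\vee u$ to $1$. Now restrict the embedding of Lemma~\ref{lem:indep} to the product of the chains $\{u,x_i\vee u\}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}\textup{(1)} and \textup{(2)}]
(1) If $|X|\ge4$, then $\mathbf{FM}(X)$ has a sublattice isomorphic to $P_{\mathrm{fin}}(\omega)$, which is distributive and embeds into no free distributive lattice. If $|X|\le3$, then $\mathbf{FM}(X)$ is finite: by the retraction argument in the proof of Theorem~\ref{thm:main} it embeds into $\mathbf{FM}(3)$, which has $28$ elements. So all its distributive sublattices are finite, and Lemma~\ref{lem:finite} applies.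

(2) Let $|X|\ge4$. If $\kappa\le\aleph_0$, then $P_{\mathrm{fin}}(\kappa)$ embeds into $P_{\mathrm{fin}}(\omega)$, and hence into $\mathbf{FM}(X)$ by Theorem~\ref{thm:main}. If $\kappa$ is finite, then $P_{\mathrm{fin}}(\kappa)$ is a finite distributive lattice and embeds into a free distributive lattice by Lemma~\ref{lem:finite}. Proposition~\ref{prop:disjoint} excludes all other $\kappa$ in both cases.
\end{proof}

\begin{remark}
The dual of a modular (distributive) lattice is modular (distributive), so the duals of $\mathbf{FM}(X)$ and $\mathbf{FD}(X)$ are again the free modular and the free distributive lattice on $X$. Taking complements identifies the dual of $P_{\mathrm{fin}}(\omega)$ with the lattice of cofinite subsets of $\omega$. Hence this lattice, too, embeds into $\mathbf{FM}(4)$ but into no free distributive lattice.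
\end{remark}

\begin{thebibliography}{1}
\bibitem{directions}
\emph{Directions in Lattice Theory}, \texttt{http://math.hawaii.edu/\~{}ralph/Preprints/jonsson.pdf}.
\end{thebibliography}
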